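
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Rational dilations and wavelets associated with no generalized multiresolution analysis}


\begin{abstract}
For an expansive matrix $A$ with rational entries we ask whether every orthonormal wavelet with respect to $A$ comes from a generalized multiresolution analysis (GMRA). It need not: for $A=\left(\begin{smallmatrix}0&4\\ 1/2&0\end{smallmatrix}\right)$ we write down a band-limited wavelet with five generators that is associated with no GMRA. We then classify the rational dilations. With $B=A^T$, every wavelet is associated with a GMRA if and only if $\mathbb Z^N\cap B^m\mathbb Z^N\subset B\mathbb Z^N$ for all $m\ge2$. This condition holds for integer matrices, for diagonal matrices, and in dimension one; it fails for some dilation in every dimension $N\ge2$. When it fails, a single band-limited wavelet already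 gives a counterexample.
\end{abstract}

\section{The question and the answer}

\subsection{Wavelets and GMRAs}

Let $A$ be a \emph{rational dilation}: an $N\times N$ matrix with rational entries, all of whose eigenvalues satisfy $|\lambda|>1$. For $f\in L^2(\mathbb R^N)$ and $y\in\mathbb R^N$ put
\[
Df(x)=|\det A|^{1/2}f(Ax),\qquad T_yf(x)=f(x-y).
\]
A lattice is the image of $\mathbb Z^N$ under an invertible linear map. For a lattice $\Lambda$, a closed subspace $V\subset L^2(\mathbb R^N)$ is $\Lambda$-SI (shift-invariant) if $T_\gamma V\subset V$ for all $\gamma\in\Lambda$. Since $\Lambda$ is a group and $T_\gamma^*=T_{-\gamma}$, the space $V$ is $\Lambda$-SI if and only if $V^\perp$ is; in that case the orthogonal projection onto $V$ commutes with $T_\gamma$ for $\gamma\in\Lambda$.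

A \emph{wavelet} is a finite set $\Psi=\{\psi^1,\dots,\psi^L\}\subset L^2(\mathbb R^N)$ such that
\[
\{D^jT_k\psi^l:\ j\in\mathbb Z,\ k\in\mathbb Z^N,\ l=1,\dots,L\}
\]
is an orthonormal basis of $L^2(\mathbb R^N)$. It is a \emph{single} wavelet if $L=1$.

Put $\Gamma=\mathbb Z^N+A\mathbb Z^N$. This is a lattice because $A$ is rational: if $c\ge1$ is a common denominator of the entries of $A$, then $\mathbb Z^N\subset\Gamma\subset c^{-1}\mathbb Z^N$. A \emph{generalized multiresolution analysis} (GMRA) is a sequence $\{V_j\}_{j\in\mathbb Z}$ of closed subspaces of $L^2(\mathbb R^N)$ such that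
\begin{itemize}
\item[(M1)] $V_j\subset V_{j+1}$ for all $j$;
\item[(M2)] $\bigcap_jV_j=\{0\}$;
\item[(M3)] $\overline{\bigcup_jV_j}=L^2(\mathbb R^N)$;
\item[(M4)] $V_{j+1}=D(V_j)$ for all $j$;
\item[(M5)] $V_0$ is $\Gamma$-SI.
\end{itemize}
The wavelet $\Psi$ is \emph{associated with} $\{V_j\}$ if $V_1\ominus V_0=\overline{\operatorname{span}}\{T_k\psi^l:k\in\mathbb Z^N,\ l=1,\dots,L\}$.

The lattice in (M5) is explained by the commutation rule $T_yD=DT_{Ay}$. It shows that $V_1=D(V_0)$ is invariant under $T_k$ exactly when $V_0$ is invariant under $T_{Ak}$. So (M5) says that \emph{both} $V_0$ and $V_1$ are $\mathbb Z^N$-SI, a natural demand when $V_1\ominus V_0$ is to be spanned by integer translates.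

\medskip
\noindent\textbf{Question} (\cite{DF}). \emph{Is every wavelet with respect to a rational dilation associated with a GMRA?}

\subsection{What one would guess}

Let $\Psi$ be a wavelet and put
\[
W_j=\overline{\operatorname{span}}\{D^jT_k\psi^l:k\in\mathbb Z^N,\ l=1,\dots,L\},\qquad V(\Psi)=\bigoplus_{j<0}W_j .
\]
Then $L^2(\mathbb R^N)=\bigoplus_{j\in\mathbb Z}W_j$, so $V(\Psi)^\perp=\bigoplus_{j\ge0}W_j$. The only possible choice for $V_0$ is $V(\Psi)$, and the question becomes whether $V(\Psi)$ has enough translation invariance (Lemma~\ref{lem:reduction}). Now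
\[
T_yD^jT_k=D^jT_{A^jy+k},
\]
so $W_j$ is $A^{-j}\mathbb Z^N$-SI. If $A$ is an integer matrix, then $A^{-j}\mathbb Z^N\supset\mathbb Z^N=\Gamma$ for $j\ge0$; every summand of $V(\Psi)^\perp$ is $\mathbb Z^N$-SI, and the answer is yes.

If $A$ is not an integer matrix this argument breaks down. For $N=1$ and $A=3/2$, the space $W_1$ is invariant under $\frac23\mathbb Z$ and $W_{-1}$ under $\frac32\mathbb Z$; neither lattice contains $\mathbb Z$. It turns out that $V(\Psi)$ is nevertheless $\mathbb Z$-SI for every wavelet with dilation $3/2$, because $V(\Psi)$ and its complement are built from \emph{different} scales and must have the same invariance. This might suggest that the answer is always yes. It is not (Theorem~\ref{thm:example}). What decides is an arithmetic property of $B=A^T$.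

\subsection{Results}

For $\alpha\in\mathbb R^N$ let
\[
J(\alpha)=\{j\in\mathbb Z:\ \alpha\in B^j\mathbb Z^N\},\qquad B=A^T .
\]
Since $\alpha\cdot A^{-j}k=B^{-j}\alpha\cdot k$, we have $j\in J(\alpha)$ exactly when the character $y\mapsto e^{2\pi i\alpha\cdot y}$ is trivial on the lattice $A^{-j}\mathbb Z^N$ under which $W_j$ is invariant. So $J(\alpha)$ lists the scales whose translations do not see the frequency $\alpha$. Call $J\subset\mathbb Z$ \emph{convex} if $s\in J$ whenever $n,m\in J$, $s\in\mathbb Z$ and $n<s<m$.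

\begin{theorem}\label{thm:main}
For a rational dilation $A$ the following are equivalent.
\begin{enumerate}
\item[\textup{(1)}] Every wavelet with respect to $A$ (with any number $L$ of generators) is associated with a GMRA.
\item[\textup{(2)}] Every single wavelet with respect to $A$ is associated with a GMRA.
\item[\textup{(3)}] $V(\Psi)$ is $\mathbb Z^N$-SI for every wavelet $\Psi$ with respect to $A$.
\item[\textup{(4)}] $J(\alpha)$ is convex for every $\alpha\in\mathbb R^N$; equivalently, $\mathbb Z^N\cap B^m\mathbb Z^N\subset B\mathbb Z^N$ for all $m\ge2$.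
\end{enumerate}
If these fail, there is a single wavelet $\psi$, with $\hat\psi$ bounded and compactly supported away from $0$, such that $V(\psi)$ is not $\mathbb Z^N$-SI; in particular, $\psi$ is associated with no GMRA.
\end{theorem}

\begin{corollary}\label{cor:examples}
\textup{(i)} Conditions \textup{(1)--(4)} hold if $A$ is an integer matrix, if $N=1$, or if $A$ is diagonal.
\textup{(ii)} For every $N\ge2$ there is a rational dilation for which they fail.
\end{corollary}

Section~\ref{sec:reduction} reduces the question to translation invariance of $V(\Psi)$. Section~\ref{sec:example} gives an explicit counterexample in the plane (Theorem~\ref{thm:example}), which shows the mechanism in its simplest form. Section~\ref{sec:convex} treats condition (4). Section~\ref{sec:positive} proves that (4) forces invariance, and Section~\ref{sec:negative} constructs $\psi$ when (4) fails.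

\section{Reduction to translation invariance}\label{sec:reduction}

We use $\hat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}\,dx$ and write $d=|\det A|$, $e_y(\xi)=e^{-2\pi iy\cdot\xi}$. Then
\begin{equation}\label{eq:fourier}
\widehat{T_yf}=e_y\hat f,\qquad \widehat{D^jf}(\xi)=d^{-j/2}\hat f(B^{-j}\xi),\qquad T_yD^j=D^jT_{A^jy}.
\end{equation}
We write $\widehat D$ for the operator $D$ on the Fourier side and $\widehat V$ for the Fourier image of a subspace $V$. For a measurable set $S$, $L^2(S)$ denotes the functions in $L^2(\mathbb R^N)$ vanishing off $S$; thus $\widehat D^j$ maps $L^2(S)$ onto $L^2(B^jS)$.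

The eigenvalues of $B$ have modulus larger than $1$, so $\|B^{-j}\|\to0$ as $j\to+\infty$. Consequently, on a compact set $K\subset\mathbb R^N\setminus\{0\}$, $|B^j\xi|\to\infty$ uniformly as $j\to+\infty$ and $|B^j\xi|\to0$ uniformly as $j\to-\infty$. In particular
\begin{equation}\label{eq:finite}
B^jK\cap K\ne\emptyset\ \text{ for only finitely many } j .
\end{equation}

\begin{lemma}\label{lem:reduction}
For a wavelet $\Psi$ the following are equivalent: \textup{(i)} $\Psi$ is associated with a GMRA; \textup{(ii)} $V(\Psi)$ is $\Gamma$-SI; \textup{(iii)} $V(\Psi)$ is $\mathbb Z^N$-SI.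
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). If $\Psi$ is associated with $\{V_j\}$, then $V_1\ominus V_0=W_0$, hence $V_{j+1}\ominus V_j=D^jW_0=W_j$ and
\[
V_0=W_{-1}\oplus\dots\oplus W_{-n}\oplus V_{-n}\qquad(n\ge1).
\]
The projections onto the decreasing spaces $V_{-n}$ converge strongly to the projection onto $\bigcap_nV_{-n}=\{0\}$. So $V_0=\bigoplus_{j<0}W_j=V(\Psi)$, and (M5) gives (ii).

(ii)$\Rightarrow$(i). Put $V_j=D^jV(\Psi)=\bigoplus_{i<j}W_i$. Then (M1) and (M4) are clear. A vector in every $V_j$ is orthogonal to every $W_i$, which gives (M2), and the union of the $V_j$ contains every $W_i$, which gives (M3). Condition (M5) is (ii), and $V_1\ominus V_0=W_0$.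

(ii)$\Rightarrow$(iii) holds because $\mathbb Z^N\subset\Gamma$.

(iii)$\Rightarrow$(ii). The space $W_0$ is $\mathbb Z^N$-SI, hence so is $DV(\Psi)=V(\Psi)\oplus W_0$. For $k\in\mathbb Z^N$ this gives $DT_{Ak}V(\Psi)=T_kDV(\Psi)\subset DV(\Psi)$, so $T_{Ak}V(\Psi)\subset V(\Psi)$. Thus $V(\Psi)$ is invariant under translations by $\mathbb Z^N$ and by $A\mathbb Z^N$, hence by $\Gamma$.
\end{proof}

\section{A wavelet associated with no GMRA}\label{sec:example}

\subsection{Splitting a pair of sets}

We must put into $V(\Psi)^\perp$ a piece that is not invariant under some translation $T_y$, $y\in\Gamma$. We use a piece that lives, on the Fourier side, on two translates of one set.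

Let $E\subset\mathbb R^N$ have positive finite measure, and let $\alpha\in\mathbb R^N$ be such that $E$ and $E'=E+\alpha$ are disjoint. Put
\[
M_\pm=\{h\pm h(\cdot-\alpha):\ h\in L^2(E)\}\subset L^2(E\cup E').
\]

\begin{lemma}\label{lem:pair}
\textup{(a)} The maps $h\mapsto\frac1{\sqrt2}\big(h\pm h(\cdot-\alpha)\big)$ are unitary from $L^2(E)$ onto $M_\pm$, and $M_+\oplus M_-=L^2(E\cup E')$.

\textup{(b)} Let $\mathcal V\subset L^2(\mathbb R^N)$ be a subspace such that $M_+\subset\mathcal V$ and multiplication by $\mathbf 1_{E\cup E'}$ maps $\mathcal V$ onto $M_+$. If $\mathcal V$ is invariant under multiplication by $e_y$, then $y\cdot\alpha\in\mathbb Z$.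
\end{lemma}

\begin{proof}
(a) The maps are isometric because $E\cap E'=\emptyset$. For $g,h\in L^2(E)$ we have $\langle h+h(\cdot-\alpha),\,g-g(\cdot-\alpha)\rangle=\langle h,g\rangle-\langle h,g\rangle=0$, and $M_+ +M_-$ contains $L^2(E)$ and $L^2(E')$.

(b) Take $h=\mathbf 1_E$. Then $e_y(h+h(\cdot-\alpha))$ lies in $\mathcal V$ and vanishes off $E\cup E'$, so multiplication by $\mathbf 1_{E\cup E'}$ does not change it, and it lies in $M_+$. Since $e_y(\xi)=e^{-2\pi iy\cdot\alpha}e_y(\xi-\alpha)$,
\[
e_y\,(h+h(\cdot-\alpha))=e_yh+e^{-2\pi iy\cdot\alpha}(e_yh)(\cdot-\alpha).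
\]
An element of $M_+$ is determined by its restriction to $E$, which here is $e_yh\ne0$. Membership in $M_+$ therefore forces $e^{-2\pi iy\cdot\alpha}=1$.
\end{proof}

Let us see what this suggests. We would like $M_+$ to be part of $\widehat W_0\subset\widehat{V(\Psi)^\perp}$ and $M_-$ to be part of $\widehat W_{-n}\subset\widehat{V(\Psi)}$ for some $n\ge1$. Now $W_0$ is $\mathbb Z^N$-SI and $W_{-n}$ is $A^n\mathbb Z^N$-SI. If the pieces $M_+$ and $M_-$ are to share this invariance, the computation in Lemma~\ref{lem:pair}(b) requires $\alpha\cdot y\in\mathbb Z$ for all $y\in\mathbb Z^N$ and all $y\in A^n\mathbb Z^N$. On the other hand, to contradict (M5) we want $\alpha\cdot y\notin\mathbb Z$ for some $y\in\Gamma$, hence for some $y\in A\mathbb Z^N$. So $n\ge2$. A simple way to satisfy all this is to take a matrix that is not an integer matrix but satisfies $A^2=2I$. Then, with $n=2$, any $\alpha\in\mathbb Z^N$ meets the first two requirements, and $\alpha$ can be chosen to meet the third.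

\subsection{The example}

\begin{theorem}\label{thm:example}
Let $A=\begin{pmatrix}0&4\\1/2&0\end{pmatrix}$, $\alpha=(0,-3)$,
\[
E_1=[-\tfrac12,\tfrac12)\times(1,2],\qquad E_2=E_1+\alpha=[-\tfrac12,\tfrac12)\times(-2,-1],
\]
and let $Q_1,\dots,Q_4$ be the unit squares $[s,s+1)\times(t,t+1]$, $s\in\{-1,0\}$, $t\in\{2,3\}$, which partition $2E_1=[-1,1)\times(2,4]$. Define $\psi^1,\dots,\psi^5$ by
\[
\hat\psi^1=\tfrac1{\sqrt2}\big(\mathbf 1_{E_1}+\mathbf 1_{E_2}\big),\qquad
\hat\psi^{1+m}=\tfrac1{\sqrt2}\big(\mathbf 1_{Q_m}-\mathbf 1_{Q_m+2\alpha}\big)\quad(m=1,\dots,4).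
\]
Then $\Psi=\{\psi^1,\dots,\psi^5\}$ is a wavelet with respect to $A$, and it is associated with no GMRA.
\end{theorem}

\begin{proof}
Here $B(x,y)=(y/2,4x)$ and $A^2=B^2=2I$. So the eigenvalues of $A$ are $\pm\sqrt2$, $A$ is a rational dilation, and $d=2$.

\emph{A dilation tile.} Let $S=[-\frac12,\frac12]\times[-1,1]$. Then $BS=[-\frac12,\frac12]\times[-2,2]\supset S$, and $B^2S=2S$. So $B^jS$ increases with $j$, with union $\mathbb R^2$ and intersection $\{0\}$, and the sets $B^j(BS\setminus S)$, $j\in\mathbb Z$, partition $\mathbb R^2\setminus\{0\}$. Up to null sets $BS\setminus S=E_1\cup E_2$, hence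
\begin{equation}\label{eq:tiling}
L^2(\mathbb R^2)=\bigoplus_{j\in\mathbb Z}\widehat D^jL^2(E_1\cup E_2).
\end{equation}

\emph{$\Psi$ is a wavelet.} Apply Lemma~\ref{lem:pair} with $E=E_1$, $E'=E_2$, so that $M_+\oplus M_-=L^2(E_1\cup E_2)$.

For $k\in\mathbb Z^2$ we have $k\cdot\alpha\in\mathbb Z$, so $e_k(\cdot-\alpha)=e_k$ and
\[
\widehat{T_k\psi^1}=\tfrac1{\sqrt2}\big(h+h(\cdot-\alpha)\big),\qquad h=e_k\mathbf 1_{E_1}.
\]
As $E_1$ is a unit square, the functions $e_k\mathbf 1_{E_1}$ form an orthonormal basis of $L^2(E_1)$. By Lemma~\ref{lem:pair}(a), $\{\widehat{T_k\psi^1}\}_k$ is an orthonormal basis of $M_+$.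

By \eqref{eq:fourier}, $\widehat{D^{-2}f}(\xi)=2\hat f(2\xi)$. Since $e_k(2\xi)=e_{2k}(\xi)$ and $2k\cdot\alpha\in\mathbb Z$,
\[
\widehat{D^{-2}T_k\psi^{1+m}}=\tfrac{2}{\sqrt2}\,e_{2k}\big(\mathbf 1_{Q_m/2}-\mathbf 1_{Q_m/2+\alpha}\big)
=\tfrac1{\sqrt2}\big(h-h(\cdot-\alpha)\big),\qquad h=2e_{2k}\mathbf 1_{Q_m/2}.
\]
For fixed $m$, $\{2e_{2k}\mathbf 1_{Q_m/2}\}_k$ is an orthonormal basis of $L^2(Q_m/2)$, because $Q_m/2$ is a square of side $\frac12$. The squares $Q_m/2$ partition $E_1$. So $\{\widehat{D^{-2}T_k\psi^{1+m}}\}_{k,m}$ is an orthonormal basis of $M_-$.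

Hence $\mathcal S=\{T_k\psi^1\}_k\cup\{D^{-2}T_k\psi^{1+m}\}_{k,m}$ is, on the Fourier side, an orthonormal basis of $L^2(E_1\cup E_2)$. By \eqref{eq:tiling}, $\bigcup_jD^j\mathcal S$ is an orthonormal basis of $L^2(\mathbb R^2)$; it is the system $\{D^jT_k\psi^l\}_{j,k,l}$.

\emph{No GMRA.} We have shown that $\widehat W_0=M_+\oplus\widehat D^2M_-$. Applying $\widehat D^j$ and summing over $j\ge0$,
\[
\widehat{V(\Psi)^\perp}=\bigoplus_{j\ge0}\widehat D^jM_+\ \oplus\ \bigoplus_{j\ge2}\widehat D^jM_- .
\]
Multiplication by $\mathbf 1_{E_1\cup E_2}$ is the projection onto the summand $j=0$ in \eqref{eq:tiling}. It maps $\widehat{V(\Psi)^\perp}$ onto $M_+$, and $M_+\subset\widehat{V(\Psi)^\perp}$. Now $\gamma=A(1,0)=(0,\frac12)\in\Gamma$, and $\gamma\cdot\alpha=-\frac32\notin\mathbb Z$. By Lemma~\ref{lem:pair}(b), $\widehat{V(\Psi)^\perp}$ is not invariant under multiplication by $e_\gamma$. So $V(\Psi)^\perp$, and with it $V(\Psi)$, is not $\Gamma$-SI, and Lemma~\ref{lem:reduction} finishes the proof.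
\end{proof}

\begin{remark}\label{rem:cancel}
In the setting of Lemma~\ref{lem:pair}, take $f$ with $\hat f=h_1+h_2(\cdot-\alpha)$, $h_1,h_2\in L^2(E)$. Then $\widehat{T_yf}=u+v(\cdot-\alpha)$ with $u=e_yh_1$ and $v=e^{-2\pi iy\cdot\alpha}e_yh_2$. The projection of $\widehat{T_yf}$ onto $M_\pm$ is $\frac12\big((u\pm v)\pm(u\pm v)(\cdot-\alpha)\big)$, with squared norm
\[
\tfrac12\|u\pm v\|^2=\tfrac12\big(\|h_1\|^2+\|h_2\|^2\big)\pm\operatorname{Re}\big(e^{2\pi iy\cdot\alpha}\langle h_1,h_2\rangle\big).
\]
In Theorem~\ref{thm:example}, where $E=E_1$, these are the squared norms of the components of $T_yf$ in $W_0$ and $W_{-2}$. If $\langle h_1,h_2\rangle\ne0$, each oscillates in $y$ with frequencies $\pm\alpha$, and the oscillations cancel in the sum, as they must. The example works because the frequency $\alpha=(0,-3)$ is invisible to the lattices at scales $0$ and $-2$, but not at the scale $-1$ between them: $0,-2\in J(\alpha)$, while $B\alpha=(-\frac32,0)$ shows that $-1\notin J(\alpha)$.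
\end{remark}

The remark points to the general theorem. A frequency can only be exchanged between a scale $j\ge0$ and a scale $j<0$ that both belong to $J(\alpha)$. If $J(\alpha)$ has no gap, such a frequency should do no harm.

\section{The condition on $B$}\label{sec:convex}

We collect the elementary facts about $J(\alpha)$. From the definition,
\begin{equation}\label{eq:shift}
J(B^t\alpha)=J(\alpha)+t\quad(t\in\mathbb Z),\qquad \alpha\in\mathbb Z^N\iff 0\in J(\alpha).
\end{equation}

\emph{The two forms of \textup{(4)} agree.} If every $J(\alpha)$ is convex, $m\ge2$ and $\alpha\in\mathbb Z^N\cap B^m\mathbb Z^N$, then $0,m\in J(\alpha)$, so $1\in J(\alpha)$, i.e.\ $\alpha\in B\mathbb Z^N$. Conversely, assume the inclusions, and let $n,m\in J(\alpha)$ with $m-n\ge2$. Then $B^{-n}\alpha\in\mathbb Z^N\cap B^{m-n}\mathbb Z^N\subset B\mathbb Z^N$, so $n+1\in J(\alpha)$. Repeating this with $n+1$ in place of $n$, and so on, we obtain $n+1,\dots,m-1\in J(\alpha)$.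

\begin{proof}[Proof of Corollary~\ref{cor:examples}, given Theorem~\ref{thm:main}]
(i) If $A$ is an integer matrix, then $B^{j+1}\mathbb Z^N\subset B^j\mathbb Z^N$. So $j+1\in J(\alpha)$ implies $j\in J(\alpha)$, and $J(\alpha)$ is convex.

Let $N=1$, so $B=A$ is a nonzero rational number. If $J(\alpha)=\emptyset$ or $\alpha=0$ (when $J(\alpha)=\mathbb Z$), there is nothing to prove. Otherwise $\alpha$ is a nonzero rational number. For a prime $r$ let $v_r(x)$ be the exponent of $r$ in the factorization of the nonzero rational number $x$. Then $j\in J(\alpha)$ if and only if $B^{-j}\alpha\in\mathbb Z$, that is,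
\[
v_r(\alpha)-j\,v_r(B)\ge0\quad\text{for all primes } r .
\]
For each $r$ the left side is affine in $j$, so the solutions $j$ form a convex set, and $J(\alpha)$ is an intersection of convex sets.

If $A$ is diagonal, $J(\alpha)$ is the intersection of the one-dimensional sets belonging to the coordinates of $\alpha$ and the diagonal entries, hence convex.

(ii) Let $A$ and $B$ be as in Theorem~\ref{thm:example} and $\alpha=(0,1)$. Then $\alpha\in\mathbb Z^2$ and $B^2\alpha=(0,2)\in\mathbb Z^2$, but $B\alpha=(\frac12,0)\notin\mathbb Z^2$. So $0,-2\in J(\alpha)$ and $-1\notin J(\alpha)$. For $N>2$ use $A\oplus2I_{N-2}$ and $\alpha=(0,1,0,\dots,0)$.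
\end{proof}

\emph{Plan of the proof of Theorem~\ref{thm:main}.} (1)$\Rightarrow$(2) is trivial, and (1)$\Leftrightarrow$(3) is Lemma~\ref{lem:reduction}. Section~\ref{sec:positive} proves (4)$\Rightarrow$(3). If (4) fails, Section~\ref{sec:negative} constructs the wavelet $\psi$ of the last sentence of the theorem. By Lemma~\ref{lem:reduction} it violates (2). So (2)$\Rightarrow$(4), which closes the circle.

\section{Convexity forces invariance}\label{sec:positive}

In this section (4) holds, $\Psi$ is an arbitrary wavelet, $P_j$ is the orthogonal projection onto $W_j$, and $P=\sum_{j\ge0}P_j$ is the projection onto $V(\Psi)^\perp$. We show that $V(\Psi)$ is $\mathbb Z^N$-SI.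

\subsection{The idea}

For $f\in L^2(\mathbb R^N)$ put
\begin{equation}\label{eq:wj}
w_j(y)=\|P_jT_yf\|^2=\sum_{l,k}|\langle T_yf,D^jT_k\psi^l\rangle|^2,\qquad \sum_{j\in\mathbb Z}w_j(y)=\|f\|^2 .
\end{equation}
Each $w_j$ is continuous, because $y\mapsto T_yf$ is norm continuous. It is $A^{-j}\mathbb Z^N$-periodic, because $W_j$ is $A^{-j}\mathbb Z^N$-SI and so $P_j$ commutes with these translations. Hence its frequencies $\alpha$ satisfy $\alpha\cdot A^{-j}k\in\mathbb Z$ for all $k\in\mathbb Z^N$, i.e.\ $j\in J(\alpha)$. Split the constant $\|f\|^2$ as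
\[
\|f\|^2=w(y)+w'(y),\qquad w(y)=\sum_{j\ge0}w_j(y)=\|PT_yf\|^2,\qquad w'(y)=\sum_{j<0}w_j(y).
\]
A frequency $\alpha\ne0$ that occurs in $w$ must be canceled by $w'$. So $J(\alpha)$ contains some $m\ge0$ and some $n\le-1$. By convexity $0\in J(\alpha)$, that is, $\alpha\in\mathbb Z^N$. Hence $w$ is $\mathbb Z^N$-periodic. In particular $\|PT_kf\|=\|Pf\|$ for $k\in\mathbb Z^N$, and this is the invariance we want.

For $A=3/2$ the arithmetic can be seen by hand: if $\alpha=(3/2)^mu=(2/3)^nv$ with $m\ge0$, $n\ge1$ and $u,v\in\mathbb Z$, then $3^{m+n}u=2^{m+n}v$. So $2^{m+n}$ divides $u$, and $\alpha=3^m2^n\cdot(u/2^{m+n})$ is an integer.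

The difficulty is analytic. The periods of the $w_j$ are different, so ``the coefficient of $w$ at $\alpha$'' must be a mean over all of $\mathbb R^N$. To compute it term by term we show that the series in \eqref{eq:wj} converges \emph{uniformly on $\mathbb R^N$}. (Local uniformity, which Dini's theorem would give for free, says nothing about means over $\mathbb R^N$.) We prove this for $f$ in the dense set $\mathcal D\subset L^2(\mathbb R^N)$ of all $f$ with $\hat f$ bounded and supported in a compact subset of $\mathbb R^N\setminus\{0\}$.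

\subsection{Almost periodic functions}

A function $g$ on $\mathbb R^N$ is (Bohr) almost periodic if it is a uniform limit of trigonometric polynomials, i.e.\ of finite sums of terms $c\,e^{2\pi i\alpha\cdot y}$ with $c\in\mathbb C$, $\alpha\in\mathbb R^N$. Finite sums, translates and uniform limits of almost periodic functions are almost periodic. We use the following standard facts. The mean $\mathcal M(g)=\lim_{T\to\infty}(2T)^{-N}\int_{[-T,T]^N}g$ exists. The coefficients $c_\alpha(g)=\mathcal M\big(g\,e^{-2\pi i\alpha\cdot y}\big)$ satisfy $|c_\alpha(g)|\le\|g\|_\infty$, so they pass to uniform limits; moreover $c_\alpha(g(\cdot+z))=e^{2\pi i\alpha\cdot z}c_\alpha(g)$. If all $c_\alpha(g)$ vanish, then $g=0$ (Bohr's uniqueness theorem). A continuous function that is periodic under a lattice is almost periodic, and its mean is its average over a fundamental domain.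

In particular $c_\alpha(w_j)\big(e^{2\pi i\alpha\cdot A^{-j}k}-1\big)=0$ for $k\in\mathbb Z^N$, so
\begin{equation}\label{eq:freq}
c_\alpha(w_j)\ne0\ \Longrightarrow\ B^{-j}\alpha\in\mathbb Z^N,\ \text{ i.e. } j\in J(\alpha).
\end{equation}

\subsection{Uniform convergence}

The substitution $\xi=B^j\eta$ in $\langle g,D^jT_t\psi\rangle=\int\hat g(\xi)\,d^{-j/2}\,\overline{(e_t\hat\psi)(B^{-j}\xi)}\,d\xi$ gives, for $g\in\mathcal D$, $\psi\in L^2(\mathbb R^N)$ and $t\in\mathbb R^N$,
\begin{equation}\label{eq:inner}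
\langle g,D^jT_t\psi\rangle=d^{j/2}\int_{\mathbb R^N}\hat g(B^j\eta)\,\overline{\hat\psi(\eta)}\,e^{2\pi it\cdot\eta}\,d\eta .
\end{equation}

\begin{lemma}\label{lem:calderon}
$\displaystyle\sum_{j\in\mathbb Z}\sum_{l=1}^L|\hat\psi^l(B^{-j}\xi)|^2\le1$ for a.e.\ $\xi$.
\end{lemma}

\begin{proof}
Let $f\in\mathcal D$. By \eqref{eq:fourier}, $T_{-A^{-j}t}D^jT_k=D^jT_{k-t}$, so $w_j(A^{-j}t)=\sum_{l,k}|\langle f,D^jT_{k-t}\psi^l\rangle|^2$. Averaging over the fundamental domain $A^{-j}[0,1]^N$,
\[
\mathcal M(w_j)=\sum_{l,k}\int_{[0,1]^N}|\langle f,D^jT_{k-t}\psi^l\rangle|^2\,dt=\sum_l\int_{\mathbb R^N}|\langle f,D^jT_t\psi^l\rangle|^2\,dt .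
\]
By \eqref{eq:inner}, $t\mapsto\langle f,D^jT_t\psi^l\rangle$ is the inverse Fourier transform of $d^{j/2}\hat f(B^j\cdot)\overline{\hat\psi^l}$, which lies in $L^1\cap L^2$. By Plancherel and the substitution $\xi=B^j\eta$,
\[
\mathcal M(w_j)=\sum_ld^j\int|\hat f(B^j\eta)|^2|\hat\psi^l(\eta)|^2\,d\eta=\sum_l\int|\hat f(\xi)|^2|\hat\psi^l(B^{-j}\xi)|^2\,d\xi .
\]
Since $\sum_{|j|\le n}w_j\le\|f\|^2$, taking means and letting $n\to\infty$ gives
\[
\int|\hat f(\xi)|^2\sum_{j,l}|\hat\psi^l(B^{-j}\xi)|^2\,d\xi\le\int|\hat f(\xi)|^2\,d\xi .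
\]
Here $\hat f$ may be the indicator function of any measurable subset of a compact set in $\mathbb R^N\setminus\{0\}$, and the claim follows.
\end{proof}

\begin{lemma}\label{lem:uniform}
For $f\in\mathcal D$ the series $\sum_{j\in\mathbb Z}w_j(y)$ converges uniformly in $y\in\mathbb R^N$.
\end{lemma}

\begin{proof}
Let $|\hat f|\le M$, with $\hat f$ supported in a compact set $K\subset\mathbb R^N\setminus\{0\}$. The same holds for $g=T_yf$, for every $y$. We bound $w_j(y)$ by quantities independent of $y$. Below, $C$ denotes a constant depending only on $K$ and $B$.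

Let $n_j=\sup_\eta\#\{k\in\mathbb Z^N:\eta+k\in B^{-j}K\}$. For the points $\eta+k$ counted here, the cubes $\eta+k+[0,1]^N$ do not overlap and lie in $B^{-j}K+[0,1]^N$; hence $n_j\le|B^{-j}K+[0,1]^N|<\infty$. By \eqref{eq:inner} with $t=k\in\mathbb Z^N$, the number $\langle g,D^jT_k\psi^l\rangle$ is $d^{j/2}$ times a Fourier coefficient of the $\mathbb Z^N$-periodization of $\hat g(B^j\cdot)\overline{\hat\psi^l}$. This periodization is a sum of at most $n_j$ nonzero terms at each point, so by the Cauchy--Schwarz inequality it is square integrable over $[0,1]^N$, and Parseval yields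
\begin{align*}
w_j(y)&=\sum_ld^j\int_{[0,1]^N}\Big|\sum_{k\in\mathbb Z^N}\hat g(B^j(\eta+k))\,\overline{\hat\psi^l(\eta+k)}\Big|^2d\eta\\
&\le n_jd^jM^2\sum_l\int_{B^{-j}K}|\hat\psi^l(\eta)|^2\,d\eta .
\end{align*}

\emph{Scales $j\le0$.} Here $n_j\le d^{-j}|K+B^j[0,1]^N|\le Cd^{-j}$, because the norms $\|B^j\|$, $j\le0$, are bounded. So
\[
w_j(y)\le CM^2\sum_l\int_{B^{|j|}K}|\hat\psi^l|^2 .
\]
By \eqref{eq:finite} there is a number $\kappa$ such that every point lies in at most $\kappa$ of the sets $B^iK$. For $i\ge n$ these sets lie in $\{|\xi|\ge\rho_n\}$, with $\rho_n\to\infty$. Hence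
\[
\sum_{j\le-n}w_j(y)\le\kappa CM^2\sum_l\int_{|\xi|\ge\rho_n}|\hat\psi^l|^2\longrightarrow0\quad(n\to\infty),
\]
uniformly in $y$.

\emph{Scales $j>0$.} Now $B^{-j}K$ stays in a bounded set, so $n_j\le C$. Substituting $\eta=B^{-j}\xi$,
\[
w_j(y)\le CM^2\sum_l\int_K|\hat\psi^l(B^{-j}\xi)|^2\,d\xi .
\]
The right side is independent of $y$, and its sum over $j>0$ is at most $CM^2|K|$ by Lemma~\ref{lem:calderon}.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of \textup{(4)}$\Rightarrow$\textup{(3)}]
Let $f\in\mathcal D$. By Lemma~\ref{lem:uniform}, $w$ and $w'$ are uniform limits of finite sums of continuous periodic functions. So they are almost periodic, and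
\[
c_\alpha(w)=\sum_{j\ge0}c_\alpha(w_j),\qquad c_\alpha(w')=\sum_{j<0}c_\alpha(w_j).
\]
As $w+w'$ is constant, $c_\alpha(w')=-c_\alpha(w)$ for $\alpha\ne0$. Suppose $\alpha\ne0$ and $c_\alpha(w)\ne0$. By \eqref{eq:freq}, $J(\alpha)$ contains some $m\ge0$ and some $n\le-1$. Convexity gives $0\in J(\alpha)$, i.e.\ $\alpha\in\mathbb Z^N$. Hence for $k\in\mathbb Z^N$ and every $\alpha\in\mathbb R^N$,
\[
c_\alpha\big(w(\cdot+k)-w\big)=c_\alpha(w)\big(e^{2\pi i\alpha\cdot k}-1\big)=0 .
\]
By Bohr's uniqueness theorem $w(\cdot+k)=w$. At $y=0$ this reads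
\[
\|PT_kf\|=\|Pf\|\qquad(k\in\mathbb Z^N)
\]
for $f\in\mathcal D$, and by density for all $f\in L^2(\mathbb R^N)$. If $f\in V(\Psi)$, then $Pf=0$, so $PT_kf=0$, i.e.\ $T_kf\in V(\Psi)$.
\end{proof}

\section{A gap produces a single wavelet}\label{sec:negative}

Suppose (4) fails. Then some $J(\alpha_0)$ contains $n<m$ but not some integer $s$ with $n<s<m$. Put $\alpha=B^{-s}\alpha_0$, $p=m-s$ and $q=s-n$. By \eqref{eq:shift}, $p,-q\in J(\alpha)$ and $0\notin J(\alpha)$. So $p,q\ge1$ are integers with
\begin{equation}\label{eq:gap}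
\beta:=B^{-p}\alpha\in\mathbb Z^N,\qquad \beta':=B^q\alpha\in\mathbb Z^N,\qquad \alpha\notin\mathbb Z^N .
\end{equation}
In particular $\alpha\ne0$.

As in Section~\ref{sec:example}, we take a pair $E$, $E'=E+\alpha$ and arrange that $M_+\subset\widehat W_p\subset\widehat{V(\psi)^\perp}$ and $M_-\subset\widehat W_{-q}\subset\widehat{V(\psi)}$. In other words, $\widehat W_0$ should contain $\widehat D^{-p}M_+$, which lives on $F\cup(F+\beta)$ with $F=B^{-p}E$, and $\widehat D^qM_-$, which lives on $G\cup(G+\beta')$ with $G=B^qE$. These two spaces are invariant under integer translations because $\beta,\beta'\in\mathbb Z^N$. The new difficulty is to use a \emph{single} generator. The five generators of Theorem~\ref{thm:example} came from the size of the tiles: $E_1$ already has unit area, and $2E_1$ had to be cut into four unit squares. Here we take $E$ very small, so that $F\cup G$ embeds in the torus $\mathbb R^N/\mathbb Z^N$. We then look for one set $R$ that does two jobs at once: its dilates fill what the dilates of $E\cup E'$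 leave uncovered, and its integer translates fill what the integer translates of $F\cup G$ leave uncovered.

\subsection{Choice of $E$}

For $j\ne0$ the matrix $B^j-I$ is invertible, because no eigenvalue of $B^j$ has modulus $1$. Hence $B^j\xi\ne\xi$ for $\xi\ne0$, and $B^q-B^{-p}=B^{-p}(B^{p+q}-I)$ is invertible. Consequently, the following requirements on $\xi_0$ together exclude only countably many points:
\begin{gather*}
\xi_0\ne0,\quad \xi_0+\alpha\ne0;\qquad B^j\xi_0\ne\xi_0+\alpha\ \ (j\in\mathbb Z);\\
B^{-p}\xi_0\notin\mathbb Z^N,\quad B^q\xi_0\notin\mathbb Z^N,\quad (B^q-B^{-p})\xi_0\notin\mathbb Z^N .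
\end{gather*}
(For $j=0$ the second requirement holds because $\alpha\ne0$; for $j\ne0$ it excludes one point.) Fix $\xi_0$ satisfying all of them. The $B$-orbits of $\xi_0$ and $\xi_0+\alpha$ are then disjoint. Fix $\xi_1\ne0$ outside these two orbits. Let $E$ and $H$ be the open balls of radius $\varepsilon$ about $\xi_0$ and $\xi_1$, and put
\[
E'=E+\alpha,\qquad F=B^{-p}E,\qquad G=B^qE .
\]
For $\varepsilon$ small enough, the closures $\overline E,\overline{E'},\overline H$ do not contain $0$, and the following hold.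
\begin{itemize}
\item[(a)] The sets $B^jE,\ B^jE',\ B^jH$ $(j\in\mathbb Z)$ are pairwise disjoint.
\item[(b)] The sets $F+k,\ G+k$ $(k\in\mathbb Z^N)$ are pairwise disjoint, and their union misses the ball of radius $\delta$ about $0$ for some $\delta\in(0,\frac12)$.
\end{itemize}
For (a), start with some $\varepsilon$ for which $K=\overline E\cup\overline{E'}\cup\overline H$ does not contain $0$. By \eqref{eq:finite}, only finitely many $j$ with $B^jK\cap K\ne\emptyset$ have to be considered, and this remains so for smaller $\varepsilon$. For each of these $j$, the points $B^j\xi_0,B^j(\xi_0+\alpha),B^j\xi_1$ are distinct from $\xi_0,\xi_0+\alpha,\xi_1$ (apart from the trivial coincidences at $j=0$), so shrinking $\varepsilon$ separates the sets. For (b), note that $F$ and $G$ have small diameter, and that $B^q\xi_0-B^{-p}\xi_0$, $B^{-p}\xi_0$ and $B^q\xi_0$ have positive distance from the closed set $\mathbb Z^N$.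

\subsection{A common tile for the rest}

Put
\[
X=\mathbb R^N\setminus\Big(\{0\}\cup\bigcup_{j\in\mathbb Z}B^j(E\cup E')\Big),\qquad
Y=\mathbb R^N\setminus\bigcup_{k\in\mathbb Z^N}\big((F\cup G)+k\big).
\]
These are Borel sets, $X$ is $B$-invariant and $Y$ is $\mathbb Z^N$-invariant.

\begin{lemma}\label{lem:tile}
There is a bounded Borel set $R\subset X\cap Y$, bounded away from $0$, such that $\{B^jR\}_{j\in\mathbb Z}$ partitions $X$ and $\{R+k\}_{k\in\mathbb Z^N}$ partitions $Y$.
\end{lemma}

It is easy to find a set $R_1$ that tiles $X$ by dilations (near $0$, where integer translates do not collide), and a set $R_2$ that tiles $Y$ by translations (far out in the orbit of $H$, where dilates do not collide). The proof merges them by the argument of the Schr\"oder--Bernstein theorem.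

\begin{proof}
\emph{The set $R_1$.} Let $U$ be the open unit ball of some norm on $\mathbb R^N$ for which the operator norm of $B^{-1}$ is less than $1$. Then $B^jU$ increases with $j$, with union $\mathbb R^N$ and intersection $\{0\}$, so the sets $B^j(BU\setminus U)$ partition $\mathbb R^N\setminus\{0\}$. For $n$ large, $B^{-n}(BU\setminus U)$ lies in the ball of radius $\delta$ about $0$; put $R_1=X\cap B^{-n}(BU\setminus U)$. By (b), $R_1\subset X\cap Y$. The sets $B^jR_1$ partition $X$, and the sets $R_1+k$ are pairwise disjoint because $\delta<\frac12$. Also $R_1$ is bounded and bounded away from $0$.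

\emph{The set $R_2$.} By (a), $B^{n'}H\subset X$ for all $n'$. With the Euclidean operator norm, this set contains the ball of radius $\varepsilon/\|B^{-n'}\|$ about $B^{n'}\xi_1$, hence for $n'$ large a cube $c+[0,1)^N$. Put $R_2=Y\cap(c+[0,1)^N)$. Then $R_2\subset X\cap Y$, the sets $R_2+k$ partition $Y$, and the sets $B^jR_2$ are pairwise disjoint by (a). Also $R_2$ is bounded, and it is bounded away from $0$ since $0\notin\overline{B^{n'}H}$.

\emph{Merging.} For $x\in R_1\subset Y$ let $\tau(x)$ be the unique point of $R_2\cap(x+\mathbb Z^N)$. For $x\in R_2\subset X$ let $\sigma(x)$ be the unique point of $R_1\cap\{B^jx:j\in\mathbb Z\}$. The maps $\tau:R_1\to R_2$ and $\sigma:R_2\to R_1$ are injective, because the sets $R_1+k$, respectively $B^jR_2$, are pairwise disjoint. On each of countably many Borel pieces, $\tau$ is a translation and $\sigma$ is a power of $B$; hence both map Borel sets to Borel sets. Put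
\[
C=\bigcup_{r\ge0}(\sigma\tau)^r\big(R_1\setminus\sigma(R_2)\big)\subset R_1,\qquad S=R_2\setminus\tau(C),\qquad R=C\cup S .
\]
Then $C=(R_1\setminus\sigma(R_2))\cup\sigma\tau(C)$, so $R_1\setminus C=\sigma(R_2)\setminus\sigma\tau(C)=\sigma(S)$ by injectivity. Writing $\sqcup$ for disjoint unions, we have
\[
R_1=C\sqcup\sigma(S),\qquad R_2=\tau(C)\sqcup S .
\]

Consider a $B$-orbit in $X$. It meets $R_1$ in exactly one point, say $p_1$, and meets $R_2$ in at most one point. If $p_1\in C$, the orbit meets $C$ only at $p_1$; it does not meet $S$, since $x\in S$ in this orbit would give $p_1=\sigma(x)\in\sigma(S)$. If $p_1=\sigma(x)$ with $x\in S$, the orbit meets $S$ only at $x$ and does not meet $C$. So every $B$-orbit in $X$ meets $R$ exactly once.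

Consider a $\mathbb Z^N$-orbit in $Y$. It meets $R_2$ in exactly one point, say $p_2$, and meets $R_1$ in at most one point. If $p_2\in S$, the orbit meets $S$ only at $p_2$; it does not meet $C$, since $x\in C$ in this orbit would give $p_2=\tau(x)\in\tau(C)$. If $p_2=\tau(x)$ with $x\in C$, the orbit meets $C$ only at $x$ and does not meet $S$. So every $\mathbb Z^N$-orbit in $Y$ meets $R$ exactly once.

Finally $R\subset R_1\cup R_2\subset X\cap Y$, so $R$ is bounded and bounded away from $0$. The group $\mathbb Z^N$ acts freely on $\mathbb R^N$ by translations, and the group $\{B^j\}_{j\in\mathbb Z}$ acts freely on $\mathbb R^N\setminus\{0\}$. So the two statements about orbits are the two partitions claimed.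
\end{proof}

\subsection{The wavelet}

Define $\psi$ by
\[
\hat\psi=\tfrac1{\sqrt2}\big(\mathbf 1_F+\mathbf 1_{F+\beta}\big)+\tfrac1{\sqrt2}\big(\mathbf 1_G-\mathbf 1_{G+\beta'}\big)+\mathbf 1_R .
\]
By \eqref{eq:gap}, $F+\beta=B^{-p}E'$ and $G+\beta'=B^qE'$. So the five sets $F,\,F+\beta,\,G,\,G+\beta',\,R$ are pairwise disjoint, by (a) and $R\subset X$. They are bounded and bounded away from $0$; thus $\hat\psi$ is bounded and compactly supported away from $0$.

\emph{Translates.} Let $O=F\cup G\cup R$. By (b), the definition of $Y$, and Lemma~\ref{lem:tile}, the sets $O+k$, $k\in\mathbb Z^N$, partition $\mathbb R^N$. So $\{e_k\mathbf 1_O\}_{k\in\mathbb Z^N}$ is an orthonormal basis of $L^2(O)$. Moreover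
\[
\sum_{k\in\mathbb Z^N}|\hat\psi(\xi+k)|^2=1\qquad(\xi\in O).
\]
Indeed, for $\xi\in F$ the function $\hat\psi$ is nonzero on the orbit $\xi+\mathbb Z^N$ only at $\xi\in F$ and $\xi+\beta\in F+\beta$, and the sum is $\frac12+\frac12$. For $\xi\in G$ it is nonzero on the orbit only at $\xi$ and $\xi+\beta'$, with the same sum. For $\xi\in R\subset Y$ it is nonzero on the orbit only at $\xi$. For $h\in L^2(O)$ let $\tilde h$ be the $\mathbb Z^N$-periodic function that equals $h$ on $O$. Then
\[
\int_{\mathbb R^N}|\tilde h\hat\psi|^2=\int_O|h(\xi)|^2\sum_k|\hat\psi(\xi+k)|^2\,d\xi=\|h\|^2,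
\]
so $h\mapsto\tilde h\hat\psi$ is an isometry. It maps $e_k\mathbf 1_O$ to $e_k\hat\psi=\widehat{T_k\psi}$. Hence $\{T_k\psi\}_k$ is orthonormal, and its closed span $W_0$ satisfies $\widehat W_0=\{\tilde h\hat\psi:h\in L^2(O)\}$. Taking $h$ in $L^2(R)$, $L^2(F)$ and $L^2(G)$ separately,
\begin{gather*}
\widehat W_0=L^2(R)\oplus N_+\oplus N_-,\\
N_+=\{h+h(\cdot-\beta):h\in L^2(F)\},\qquad N_-=\{h-h(\cdot-\beta'):h\in L^2(G)\}.
\end{gather*}

\emph{Dilates.} Let $M_\pm$ be the spaces of Lemma~\ref{lem:pair} for the pair $E$, $E'=E+\alpha$. Since $B^{-p}\xi-\beta=B^{-p}(\xi-\alpha)$ and $B^q\xi-\beta'=B^q(\xi-\alpha)$,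
\[
\widehat D^pN_+=M_+,\qquad \widehat D^{-q}N_-=M_- .
\]
Therefore, for every $j\in\mathbb Z$, where $W_j=D^jW_0$,
\begin{equation}\label{eq:Wj}
\widehat W_j=\widehat D^jL^2(R)\oplus\widehat D^{j-p}M_+\oplus\widehat D^{j+q}M_- .
\end{equation}
The spaces $\widehat D^jL^2(R)=L^2(B^jR)$ are mutually orthogonal with sum $L^2(X)$, by Lemma~\ref{lem:tile}. The spaces $\widehat D^jM_+\oplus\widehat D^jM_-=L^2(B^j(E\cup E'))$ are mutually orthogonal with sum $L^2\big(\bigcup_jB^j(E\cup E')\big)$, by (a). As $j$ runs over $\mathbb Z$, each of the spaces $\widehat D^iL^2(R)$, $\widehat D^iM_+$, $\widehat D^iM_-$ $(i\in\mathbb Z)$ occurs exactly once in \eqref{eq:Wj}. So the spaces $\widehat W_j$ are mutually orthogonal with sum $L^2(\mathbb R^N)$, and $\psi$ is a wavelet.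

\subsection{$V(\psi)$ is not $\mathbb Z^N$-SI}

Summing \eqref{eq:Wj} over $j\ge0$,
\[
\widehat{V(\psi)^\perp}=\bigoplus_{j\ge0}\widehat D^jL^2(R)\ \oplus\ \bigoplus_{j\ge-p}\widehat D^jM_+\ \oplus\ \bigoplus_{j\ge q}\widehat D^jM_- .
\]
Since $-p\le0<q$, the index $0$ occurs in the second sum and not in the third. So $M_+\subset\widehat{V(\psi)^\perp}$, and multiplication by $\mathbf 1_{E\cup E'}$ maps $\widehat{V(\psi)^\perp}$ onto $M_+$. If $V(\psi)$ were $\mathbb Z^N$-SI, so would be $V(\psi)^\perp$, and $\widehat{V(\psi)^\perp}$ would be invariant under multiplication by $e_k$ for every $k\in\mathbb Z^N$. Lemma~\ref{lem:pair}(b) would give $k\cdot\alpha\in\mathbb Z$ for all $k\in\mathbb Z^N$, i.e.\ $\alpha\in\mathbb Z^N$, contrary to \eqref{eq:gap}. So $V(\psi)$ is not $\mathbb Z^N$-SI, and by Lemma~\ref{lem:reduction} $\psi$ is associated with no GMRA. This completes the proof of Theorem~\ref{thm:main}. \qed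

\begin{thebibliography}{9}
\bibitem{DF} \emph{Dimension Functions of Rationally Dilated GMRAs and Wavelets}, \url{http://www.uoregon.edu/~mbownik/papers/34.pdf}.
\end{thebibliography}

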